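# The largest reduced graphs of a given rank

All graphs are finite and simple. The rank of a graph is the rank over $\mathbb R$ of its adjacency matrix. Write $\mathbf 0$, $\mathbf 1$ for the all-zero and all-one row or column vectors and $J$ for an all-ones matrix.

## 1. Which vertices can be added to the path on five vertices?

Take the path $P_5$ with vertices $v_1,\dots,v_5$ and adjacency matrix $A$. With $\epsilon_i$ the $i$-th unit vector, its rows are
$$\epsilon_2,\quad \epsilon_1+\epsilon_3,\quad \epsilon_2+\epsilon_4,\quad \epsilon_3+\epsilon_5,\quad \epsilon_4 .$$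
The third row is the sum of the first and the fifth; the other four rows are independent. So $P_5$ has rank $4$, and $\ker A$ is spanned by $(1,0,-1,0,1)$. No row is zero and no two rows are equal.

Can we add a vertex $x$ without raising the rank? Let $q\in\{0,1\}^5$ record the neighbors of $x$ on the path. The new matrix is $\begin{bmatrix}A&q\\q^T&0\end{bmatrix}$. If $q$ is not in the column space of $A$, the rank goes up. If $q=Ac$, clearing the last row and column leaves $A\oplus(-c^TAc)$. So the rank stays $4$ if and only if $q=Ac$ for some $c$ and $c^Tq=0$.

The first condition says $q\perp\ker A$, that is, $q_1+q_5=q_3$. There are three cases.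

If $q_1=q_3=q_5=0$, then $q$ is zero or equals the row of $v_1$, $v_3$ or $v_5$. If $q_1=q_3=1$ and $q_5=0$, the equation $Ac=q$ reads $c_2=1$, $c_1+c_3=q_2$, $c_2+c_4=1$ (so $c_4=0$), $c_3+c_5=q_4$. Then $c^Tq=c_1+q_2+c_3=2q_2$, so $q_2=0$. With $q_4=0$ we get the row of $v_2$; with $q_4=1$ we get
$$q_x=(1,0,1,1,0).$$
The third case, $q_3=q_5=1$ and $q_1=0$, is the mirror image. It gives the row of $v_4$ and $q_y=(0,1,1,0,1)$.

If $q$ is the row of some $v_i$, then $x$ has the same neighbors as $v_i$: this is a copy, not a new kind of vertex. So up to symmetry there is one real extension, on six vertices. Can we use both $x$ and $y$? Clearing as before shows that rank $4$ forces the entry in position $(x,y)$ to be $c_x^Tq_y=c_2+c_3+c_5=1+1=2$, where $c_x=c$ is the solution for $q_x$. This is not an entry of an adjacency matrix, so we cannot.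

Let $G$ be any graph of rank $4$ that has no isolated vertices, no two vertices with the same neighbors, and an induced $P_5$. The block on the $P_5$ has rank $4$ already, so the five rows of $P_5$ span the row space of $G$, and a row of $G$ is determined by its five entries on the path. By the computation, $G$ has at most six vertices. Another graph with six vertices and rank $4$ is the triangular prism: its eigenvalues are $3,1,0,0,-2,-2$. The prism has $9$ edges and is $3$-regular, so deleting a vertex leaves $6$ edges, and it has no induced $P_5$.

Six vertices seem to be the limit for rank $4$. What is the limit for rank $r$, and which graphs reach it?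

## 2. Rows restricted to a nonsingular block

**Definition.** A graph is *reduced* if it has no isolated vertices and no two vertices have the same set of neighbors. Let $m(r)$ be the maximum number of vertices of a reduced graph of rank $r$. A reduced graph of rank $r$ with $m(r)$ vertices is called *extremal*.

In terms of the adjacency matrix: no zero row and no two equal rows. For example, the path on three vertices is not reduced, since its ends have the same neighbor; $P_5$ is reduced. Without the condition the question would be empty, since isolated vertices and repeated rows do not change the rank.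

The natural first approach is the one of Section 1, with a nonsingular block in place of $P_5$. Let $A$ be symmetric of rank $r$ and let $S$ index $r$ independent rows. By symmetry the columns in $S$ span the column space, so the $r\times r$ block $B=A[S]$ has rank $r$. Write $A=\begin{bmatrix}B&Q\\Q^T&C\end{bmatrix}$; rank $r$ forces $C=Q^TB^{-1}Q$. So a row is determined by its pattern $q_x\in\{0,1\}^S$, and
$$A_{xy}=q_x^TB^{-1}q_y\quad\text{for all }x,y,\qquad\text{in particular } q_x^TB^{-1}q_x=0. \tag{1}$$
In a reduced graph the patterns are distinct and nonzero. Hence $m(r)\le 2^r-1$.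

**Lemma 1.** There is no graph of rank $1$. The only reduced graphs of rank $2$ and $3$ are $K_2$ and $K_3$.

*Proof.* A nonsingular block $B$ is the adjacency matrix of a graph on $r$ vertices with no zero row and no equal rows. For $r=1$ there is none. For $r=2$ it is $K_2$. The patterns of its two vertices are $(0,1)$ and $(1,0)$; the pattern $(1,1)$ has $q^TB^{-1}q=2\ne0$. So no further vertex exists. For $r=3$ a nonsingular block must be $K_3$, since the path has two equal rows and the other graphs on three vertices have isolated vertices. Here $B=J-I$ and $B^{-1}=\frac12J-I$. A pattern of weight $s$ has $q^TB^{-1}q=\frac{s^2}2-s$, which is $-\frac12,0,\frac32$ for $s=1,2,3$. The patterns of weight $2$ are those of the three vertices of the block, so again nothing can be added. $\blacksquare$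

For larger $r$ this approach stops at a definite point. We would have to bound the size of a set of patterns with $q^TB^{-1}q=0$ and $q^TB^{-1}q'\in\{0,1\}$ throughout. The form $B^{-1}$ changes with the block, and the count of patterns alone gives only $2^r-1$. The next section suggests that the truth is of order $2^{r/2}$.

## 3. Two doubling constructions and the numbers $n(r)$

Define
$$n(r)=\begin{cases}2^{(r+2)/2}-2 & \text{if } r \text{ is even},\\ 5\cdot 2^{(r-3)/2}-2 & \text{if } r \text{ is odd},\ r>1.\end{cases}$$
So $n(2),n(3),\dots=2,3,6,8,14,18,30,\dots$, and $n(r)=2n(r-2)+2$ for $r\ge4$.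

**Construction (a).** Let $G$ be a reduced graph with $n$ vertices, adjacency matrix $A$ and rank $r$. Let $G^a$ be the graph on $2n+2$ vertices with adjacency matrix
$$\begin{bmatrix} A & A & \mathbf{0} & \mathbf{0}\\ A & A & \mathbf{1} & \mathbf{0}\\ \mathbf{0} & \mathbf{1} & 0 & 1\\ \mathbf{0} & \mathbf{0} & 1 & 0\end{bmatrix}.$$

**Construction (b).** Let $G$ be a reduced regular graph with $n$ vertices, degree $n/2$, adjacency matrix $A$ and rank $r$. Let $G^b$ be the graph on $2n+2$ vertices with adjacency matrix
$$\begin{bmatrix} A & J-A & \mathbf{1} & \mathbf{0}\\ J-A & A & \mathbf{0} & \mathbf{1}\\ \mathbf{1} & \mathbf{0} & 0 & 1\\ \mathbf{0} & \mathbf{1} & 1 & 0\end{bmatrix}.$$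

**Lemma 2.** $G^a$ is reduced of rank $r+2$. $G^b$ is reduced of rank $r+2$ and regular of degree $n+1$, half its number of vertices. For $G^b$ the regularity of $G$ is not needed.

*Proof.* For (a), subtract the first block row from the second and the first block column from the second. This gives $A\oplus N$, where the rows of $N$ are $(\mathbf 0,1,0)$ repeated $n$ times, then $(\mathbf 1,0,1)$, then $(\mathbf 0,1,0)$. So $N$ has rank $2$ and the total is $r+2$. The rows of $G^a$ are $(\alpha,\alpha,0,0)$, $(\alpha,\alpha,1,0)$, $(\mathbf 0,\mathbf 1,0,1)$ and $(\mathbf 0,\mathbf 0,1,0)$, with $\alpha$ running through the distinct nonzero rows of $A$. None is zero. The last two coordinates separate all types except the second and the fourth, and these differ because $\alpha\ne\mathbf 0$.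

For (b), group the first copy with the fourth vertex block and the second copy with the third. The matrix becomes
$$\begin{bmatrix}A_0&J-A_0\\J-A_0&A_0\end{bmatrix},\qquad A_0=A\oplus0. \tag{2}$$
Put $P=\begin{bmatrix}I&I\\I&-I\end{bmatrix}$. Multiplying (2) by $P^T$ on the left and $P$ on the right gives $2J\oplus(4A_0-2J)$, so the rank is $1+\operatorname{rank}(J-2A_0)$. In $J-2A_0=\begin{bmatrix}J-2A&\mathbf1\\\mathbf1&1\end{bmatrix}$ subtract the last row from the others: the result $\begin{bmatrix}-2A&\mathbf0\\\mathbf1&1\end{bmatrix}$ has rank $r+1$. So the total is $r+2$. In the original order the rows are $(\alpha,\mathbf1-\alpha,1,0)$, $(\mathbf1-\alpha,\alpha,0,1)$, $(\mathbf1,\mathbf0,0,1)$, $(\mathbf0,\mathbf1,1,0)$. None is zero, and the last two coordinates together with $\alpha\neq\mathbf0$ show that they are distinct. If $\alpha$ has $d$ ones, its vertex has degree $d+(n-d)+1=n+1$ in either copy; the last two vertices have degree $n+1$ as well. $\blacksquare$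

For example, $K_2^b$ is the triangular prism. And $K_2^a$ contains the induced path $p,w,1',2,1$ ($p$, $w$ being the last and the next-to-last vertex, primes marking the second copy); its sixth vertex $2'$ is joined to $w,1',1$. It is the extension of $P_5$ found in Section 1.

The complement of the cube is another starting point. Cube vertices of equal parity are at distance $2$, so they are adjacent in the complement, and each vertex has one further neighbor in the complement, its antipode, of the other parity. So it is two copies of $K_4$ joined by a perfect matching, with eigenvalues $3\pm1$ and $-1\pm1$, the last two with multiplicity $3$. It is $4$-regular on $8$ vertices, of rank $5$, and it is reduced, since two vertices with equal neighborhoods would be non-adjacent, hence in different $K_4$'s, while a vertex has three neighbors in its own $K_4$ and only one in the other.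

Starting from $K_2$, $K_3$ or the complement of the cube, with $2$, $3$ and $8$ vertices, and applying (a) and (b), where (b) is applied only to a graph regular of degree half its order, we get reduced graphs of rank $r$ with $n(r)$ vertices, since each construction sends $n$ to $2n+2$ and $r$ to $r+2$. Hence
$$m(r)\ge n(r)\qquad(r\ge2). \tag{3}$$

The following is conjectured in "The maximum order of adjacency matrices of graphs with a given rank" (doi:10.1007/s10623-011-9548-3).

**Conjecture.** If $r\ge2$, then $m(r)=n(r)$, and the extremal graphs can be obtained from $K_2$, $K_3$ or the complement of the cube by Constructions (a) and (b).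

We prove it, in a sharper form. Let $B_2=K_2$, $B_3=K_3$, $B_5=$ the complement of the cube, and $B_r=(B_{r-2})^b$ for $r\ge4$, $r\ne5$. All these uses of (b) are allowed, since $B_2$, $B_5$ and every $G^b$ are regular of degree half their order, and (b) is never applied to $B_3$. Write $G^{a^j}$ for the $j$-fold application of (a).

**Theorem 1.** For $r\ge2$: $m(r)=n(r)$, and the extremal graphs of rank $r$ are exactly the graphs $B_s^{\,a^{(r-s)/2}}$ with $2\le s\le r$, $s\equiv r\pmod2$. They are pairwise non-isomorphic, so there are exactly $\lfloor r/2\rfloor$ of them. In particular the Conjecture holds.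

## 4. Signs instead of zeros and ones

Construction (b) is not symmetric between the $n$ old vertices and the two new ones, but the form (2) of its matrix is. This suggests adding one vertex to $G$ and passing to the matrix $J-2A_0$ with entries $\pm1$. We then think of that matrix as a Gram matrix.

We recall some linear algebra. Let $W$ be a finite-dimensional real space with a symmetric bilinear form $(\cdot,\cdot)$, not necessarily positive. A vector $g$ is *isotropic* if $(g,g)=0$; we call $(g,g)$ the norm. A subspace $U$ is nondegenerate if $U\cap U^\perp=0$. If $W$ is nondegenerate, then $\dim U^\perp=\dim W-\dim U$; if moreover $U$ is nondegenerate, then $W=U\oplus U^\perp$ and $U^\perp$ is nondegenerate. For any subspace $L$ with radical $R=L\cap L^\perp$, the form on $L/R$ is well defined and nondegenerate, and any complement of $R$ in $L$ is nondegenerate.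

**Definition.** A *system of rank $\rho\ge1$* is a finite set $X$ spanning a real vector space $W$ of dimension $\rho$ with a nondegenerate symmetric bilinear form, such that $(x,x)=1$ for all $x\in X$, and $(x,y)=\pm1$, $x\ne\pm y$ for distinct $x,y\in X$.

Replacing some elements $x$ by $-x$ (*switching*) gives a system again. Two systems are *equivalent* if their Gram matrices agree after permutation and switching. We write $\pm X=X\cup -X$, and call a pair $\{x,-x\}$ a *line*.

For example, let $W=\mathbb R^3$ with Gram matrix $2I-J$ on the standard basis $x_1,x_2,x_3$: norms $1$, mutual inner products $-1$. The eigenvalues $2,2,-1$ show that this is a system of rank $3$. The form is indefinite, and $x_1+x_2$ is isotropic, as $1+1-2=0$.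

The Gram matrix of a system of rank $\rho$ is a symmetric $\pm1$ matrix with diagonal $1$ and rank $\rho$; no two rows are equal or opposite, since $(x\mp y,\cdot)=0$ on the spanning set $X$ would give $x=\pm y$. Conversely, every such matrix $M$ of order $N$ is the Gram matrix of the images of the unit vectors in $\mathbb R^N/\ker M$, with the form $u^TMv$.

**Lemma 3.** Let $X$ be a system of rank $\rho\ge2$ and $x_0\in X$. Switch so that $(x,x_0)=1$ for all $x\in X$, and let $\Gamma(X,x_0)$ be the graph on $X\setminus\{x_0\}$ with $x\sim y$ if and only if $(x,y)=-1$. This is a reduced graph of rank $\rho-1$ with $|X|-1$ vertices. Every reduced graph arises in this way from a system, which is unique up to equivalence.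

*Proof.* The Gram matrix is $M=\begin{bmatrix}1&\mathbf1\\\mathbf1&J-2A\end{bmatrix}$ with $A$ the adjacency matrix. Subtracting the first row from the others leaves $\begin{bmatrix}1&\mathbf1\\\mathbf0&-2A\end{bmatrix}$, so $\operatorname{rank}M=1+\operatorname{rank}A$. All rows have entry $1$ in column $x_0$, so no two are opposite. A row equals the first row if and only if the corresponding row of $A$ is zero; two other rows are equal if and only if the rows of $A$ are. So the condition on $M$ is that $A$ is reduced. Finally $A$ determines $M$. $\blacksquare$

**Small ranks.** In rank $1$, two vectors of norm $1$ differ by a sign, so a system has one element. By Lemmas 1 and 3 there is no system of rank $2$; a system of rank $3$ has exactly $3$ elements ($\Gamma=K_2$), and one of rank $4$ has exactly $4$ elements ($\Gamma=K_3$). In ranks $3$ and $4$ the elements other than $x_0$ have mutual inner products $-1$; switching $x_0$ makes all inner products $-1$. So the Gram matrix is $2I-J$ up to equivalence, and the system is unique. Call a triple *odd* if the product of its three mutual inner products is $-1$; switching does not change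 this product. In ranks $3$ and $4$ all triples are odd.

**The target numbers.** Put $\nu(2)=1$, $\nu(\rho)=2^{(\rho+1)/2}-1$ for odd $\rho\ge1$, and $\nu(\rho)=5\cdot2^{(\rho-4)/2}-1$ for even $\rho\ge4$. So
$$\nu(1),\nu(2),\dots=1,1,3,4,7,9,15,19,31,39,\dots,\qquad n(r)=\nu(r+1)-1\ \ (r\ge2).$$

**Theorem 2.** Let $M$ be a symmetric $\pm1$ matrix with constant diagonal $1$, rank $\rho\ge3$, and no two rows equal or opposite. Then $M$ has order at most $\nu(\rho)$. Equality holds for exactly one matrix up to simultaneous row/column permutations and switchings ($M\mapsto DMD$ with $D$ diagonal with entries $\pm1$).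

So there is only one extremal system for each rank $\rho\ge3$, and the various extremal graphs come from choosing different base points $x_0$ in it.

**Lemma 4.** (N1) $\nu$ is nondecreasing, and strictly increasing on $\{2,3,\dots\}$. (N2) $\nu(a+2)\ge2\nu(a)$ for $a\ge1$, and $\nu(\rho)=2\nu(\rho-2)+1$ for $\rho\ge5$. (N3) If $\rho\ge9$ and $3\le t\le\rho-3$, then $\nu(t)+\nu(\rho-t)\le\nu(\rho-2)$.

*Proof.* (N1) We have $\nu(1)=\nu(2)=1<\nu(3)$. For odd $\rho\ge3$, $\nu(\rho+1)+1=\frac54(\nu(\rho)+1)$, and for even $\rho\ge4$, $\nu(\rho+1)+1=\frac85(\nu(\rho)+1)$. (N2) The identity is clear from the formulas; the inequality follows from it for $a\ge3$, and reads $3\ge2$, $4\ge2$ for $a=1,2$. (N3) We have $\nu(a)+1\le2^{(a+1)/2}$ for all $a\ge1$: equality for odd $a$; for even $a\ge4$ because $\frac54\le\sqrt2$; for $a=2$ because $2\le2^{3/2}$. The function $2^{(t+1)/2}+2^{(\rho-t+1)/2}$ is convex in $t$, so on $3\le t\le\rho-3$ it is at most its value at the ends, and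
$$\nu(t)+\nu(\rho-t)\le 2^2+2^{(\rho-2)/2}-2=2+2^{(\rho-2)/2}.$$
For odd $\rho\ge9$, $\nu(\rho-2)=\sqrt2\cdot2^{(\rho-2)/2}-1$, and $(\sqrt2-1)2^{(\rho-2)/2}\ge(\sqrt2-1)2^{3.5}>3$. For even $\rho\ge10$, $\nu(\rho-2)=\frac54\cdot2^{(\rho-2)/2}-1$, and $\frac14\cdot2^{(\rho-2)/2}\ge4>3$. $\blacksquare$

## 5. Halving a system along an isotropic vector

Since $\nu(\rho)=2\nu(\rho-2)+1$, we would like to read an extremal system as a doubled system of rank $\rho-2$ plus one element. Isotropic vectors are the tool for lowering the rank by $2$.

**Definition.** Let $X$ be a system in $W$. A vector $g\in W$ is *good* if $g\ne0$, $(g,g)=0$ and $(g,x)\in\{0,\pm1\}$ for all $x\in X$. Its *support* is $\operatorname{supp}g=\{x\in X:(g,x)\ne0\}$.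

The support is nonempty, since $X$ spans $W$. If $x\ne\pm y$ lie in $\pm X$ and $(x,y)=1$, then $(x-y)/2$ is good, because $(x-y,x-y)=1+1-2=0$ and $(x,u),(y,u)=\pm1$; its support avoids the lines of $x$ and $y$. In the rank $3$ example, $(x_1+x_2)/2$ is good with support $\{x_3\}$.

Suppose $e$ is good and $Y=X\cap e^\perp$. The space $e^\perp/\langle e\rangle$ has dimension $\rho-2$. If $Y$ maps at most two-to-one onto lines of a system of rank at most $\rho-2$, then induction gives $|X|\le2\nu(\rho-2)+|\operatorname{supp}e|$. This is exactly $\nu(\rho)$ if the support has one element.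

Here is where the plain version stops. Let $\{a,b,d\}$ have mutual inner products $-1$, let $e,w$ span a plane orthogonal to $a,b,d$ with $(e,e)=0$, $(e,w)=(w,w)=1$, and let
$$X=\{a+e,\,a-e,\,b+e,\,b-e,\,d+e,\,d-e,\,w\}.$$
This is a system of rank $5$ with $7=\nu(5)$ elements: $(z\pm e,\zeta\pm e)=(z,\zeta)$ for all choices of signs, and $(w,z\pm e)=\pm1$. The vector $e$ is good with support $\{w\}$. But $g=\frac12(w-(a+e))$ is also good; its values on the seven elements, in the order above, are $0,-1,1,0,1,0,0$. Its support has three elements, and halving along $g$ would give only $2\cdot3+3=9$. Moreover, in general the span of $Y$ and $e$ may have a radical larger than $\langle e\rangle$; we must then divide by the whole radical, and the map need no longer be two-to-one.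

Both troubles lead to the same choice: take a good vector with support as small as possible. Minimality will make the map two-to-one (Lemma 6). The long part is to show that the minimum is $1$.

**Theorem 3.** A system $X$ of rank $\rho$ satisfies $|X|\le\nu(\rho)$. If $\rho\ge5$ and $|X|=\nu(\rho)$, there are an isotropic $e\in W$, $w\in\pm X$ with $(w,e)=1$, and a system $T'$ of rank $\rho-2$ with $\nu(\rho-2)$ elements spanning $\langle e,w\rangle^\perp$, such that $\pm X=\pm(\{w\}\cup\{z+e,z-e:z\in T'\})$.

The proof is by induction on $\rho$ and fills Sections 6 to 9. For $\rho\le4$ the bound was noted in Section 4.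

**Standing assumptions for Sections 6 to 9.** Fix $\rho\ge5$ and assume Theorem 3 for all smaller ranks. Let $X$ be a system of rank $\rho$ in $W$, let $N=|X|$ and $k=\nu(\rho-2)$, so $\nu(\rho)=2k+1$. Assume $N\ge2k+1$. We show that $N=2k+1$ and that $X$ has the stated structure; this proves both parts of Theorem 3 for rank $\rho$.

## 6. Subspaces and minimal good vectors

We use one dimension count. Let $L$ be a subspace of a nondegenerate subspace $W_1\subseteq W$ of dimension $m$, and $R=L\cap L^\perp$. Then $L\subseteq R^\perp\cap W_1$, which has dimension $m-\dim R$, so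
$$\dim(L/R)+2\dim R\le m. \tag{4}$$

**Lemma 5.** If $\emptyset\ne D\subseteq X$ lies in a nondegenerate subspace $W_1$ of dimension $m<\rho$, then $|D|\le\nu(m)$.

*Proof.* The purpose is to apply the induction hypothesis to $D$ even when $D$ spans a degenerate space. Let $L=\langle D\rangle$, $R=L\cap L^\perp$, $\kappa=\dim R$, $s=\dim L/R$; by (4), $s+2\kappa\le m$. The images of $D$ in $L/R$ have norm $1$ and mutual inner products $\pm1$; taking one image from each $\pm$ pair, we get a system of rank $s\ge1$. So there are at most $\nu(s)$ image lines.

How many lines of $D$ lie over one image line? The functionals $(x,\cdot)$, $x\in X$, span $W^*$, so their restrictions span $R^*$, and some $x_1,\dots,x_\kappa\in X$ restrict to a basis of $R^*$. Two elements of $\pm D$ in the same coset of $R$ differ by an element of $R$, so they agree if they have the same values $(x_i,\cdot)=\pm1$. Hence a coset contains at most $2^\kappa$ elements of $\pm D$, and an image line, which consists of two opposite cosets, comes from at most $2^\kappa$ lines. By (N2) and (N1), $|D|\le2^\kappa\nu(s)\le\nu(s+2\kappa)\le\nu(m)$. $\blacksquare$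

Since $N\ge2$, good vectors exist: take two elements and change a sign so that their inner product is $1$. Let $\delta\ge1$ be the minimum size of the support of a good vector; then $\delta\le N-2$.

**Lemma 6.** Let $e$ be good with $|\operatorname{supp}e|=\delta$; let $Y=X\cap e^\perp$, $L=\langle Y,e\rangle$, $R=L\cap L^\perp\ni e$.

(i) Fibers of $\pm Y\to L/R$ have at most two elements; a two-element fiber has the form $\{z+e,z-e\}$.

(ii) The images, one of each $\pm$ pair, form a system in $L/R$. Let $c$ be its size, $T=T(e)$ the set of its lines having two-element fibers, and $U\subseteq Y$ the set of elements with one-element fiber. Then $|U|=c-|T|$ and $N=c+|T|+\delta$.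

(iii) If $Y\cup\{e\}$ lies in a nondegenerate subspace of dimension $m$, then $c\le\nu(m-2)$. In particular $c\le k$.

*Proof.* (i) Let $y_1\ne y_2$ in $\pm Y$ with $y_1-y_2\in R$. Then $y_1\ne-y_2$: otherwise $y_1\in R$, although $(y_1,y_1)=1$ and $R$ is totally isotropic. So $g=(y_1-y_2)/2$ is nonzero and isotropic, and its values on $X$ are in $\{0,\pm1\}$: it is good. As $g\in R$ is orthogonal to $Y$, we have $\operatorname{supp}g\subseteq\operatorname{supp}e$, and by minimality the two supports are equal. Now consider $(e+g)/2$ and $(e-g)/2$. They lie in $R$, so they are isotropic. On $\operatorname{supp}e$ both $e$ and $g$ take values $\pm1$, so exactly one of the two vectors takes the value $0$ and the other a value $\pm1$; outside $\operatorname{supp}e$ both are $0$. So their supports are disjoint with union $\operatorname{supp}e$. If both vectors were nonzero, both would be good with nonempty supports smaller than $\delta$, a contradiction. So $g=\pm e$, that is, $y_1-y_2=\pm2e$. Three elements $y_1,y_2,y_3$ of a fiber would give $y_1-y_2=\pm2e$ and $y_1-y_3=\mp2e$, hence $y_2-y_3=\pm4e$, which is impossible. So a fiber has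 at most two elements, and two elements are $z\pm e$ with $z$ their midpoint.

(ii) We have $|Y|=N-\delta\ge2$, and the image of $Y$ spans $L/R$, since $e\in R$. Norms and inner products are preserved, so we get a system. Over a line of $T$ lie two lines of $Y$ and over each other line lies one. So $N-\delta=|Y|=(c-|T|)+2|T|$.

(iii) By (4) and $\dim R\ge1$, the rank of the image system is at most $m-2$. By the induction hypothesis and (N1), $c\le\nu(m-2)$. With $m=\rho$ this is $c\le k$. $\blacksquare$

Fix a good $e$ with $|\operatorname{supp}e|=\delta$, and put $T=T(e)$, $D=\operatorname{supp}e$.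

## 7. At least two lines are doubled: counting pairs over $\mathbb F_2$

This section shows that $|T|\ge2$. **Assume, for contradiction, that $|T|\le1$.** Then $N\le k+1+\delta$, and with $N\ge2k+1$
$$2\delta\ge2(N-1-k)\ge N-1. \tag{5}$$
So every good vector is nonzero on about half of $X$ or more. Two good vectors with disjoint supports that also miss a few elements would contradict this; we look for such vectors.

**Lemma 7.** Under (5), there are no four vectors $x,y,z,w\in\pm X$ on distinct lines with all mutual inner products $+1$ and $(x,u)(y,u)(z,u)(w,u)=1$ for all $u\in X$.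

*Proof.* Suppose there are. Let
$$g_1=\tfrac14(x+y-z-w),\quad g_2=\tfrac14(x-y+z-w),\quad g_3=\tfrac14(x-y-z+w).$$
The norm of a combination of these four vectors is the square of the sum of the coefficients, so the $g_i$ are isotropic. For each $u$, the signs $(x,u),(y,u),(z,u),(w,u)$ have product $1$, so they are constant or split $2$–$2$. If they are constant, all $(g_i,u)$ are $0$; if they split, exactly one of the $(g_i,u)$ is $\pm1$ and the other two are $0$. So the supports of the $g_i$ are pairwise disjoint. They avoid the four given lines, where the signs are constant. No two of the $g_i$ vanish together, since $g_1+g_2=\frac12(x-w)\ne0$, and likewise $g_1+g_3=\frac12(x-z)$ and $g_2+g_3=\frac12(x-y)$ are nonzero. So at least two of the $g_i$ are good, with disjoint supports among $N-4$ elements, and $2\delta\le N-4$. This contradicts (5). $\blacksquare$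

**Lemma 8.** Under (5), every good $e^*$ with $|\operatorname{supp}e^*|=\delta$ has $|T(e^*)|\le1$.

*Proof.* Otherwise there are fibers $\{z\pm e^*\}$ and $\{\zeta\pm e^*\}$ on distinct image lines. From $(z+e^*,e^*)=0$ we get $z\perp e^*$, and likewise $\zeta\perp e^*$; so $(z,z)=(\zeta,\zeta)=1$ and $(z,\zeta)=(z+e^*,\zeta+e^*)=\pm1$. Replacing $\zeta$ by $-\zeta$ if necessary, we get $(z,\zeta)=1$. Then $z\pm e^*,\zeta\pm e^*$ are on four distinct lines with all mutual inner products $1$. For $u\in X$ the signs $(z+e^*,u)$ and $(z-e^*,u)$ differ by $2(e^*,u)$: their product is $1$ if $(e^*,u)=0$ and $-1$ otherwise. The same holds for $\zeta$. So the product of the four signs is $1$, contrary to Lemma 7. $\blacksquare$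

**Step 1. Four elements with constant product.** We now find four elements that satisfy the product condition of Lemma 7. Choose $x_0\in X$ and switch so that $(x,x_0)=1$ for all $x$. Let $M$ be the Gram matrix and $B=(J-M)/2$, a symmetric $0/1$ matrix with zero diagonal. Its rows $b_x$ are distinct, since those of $M$ are. Its real rank is $\rho-1$, since $B$ is $0\oplus A$ with $A$ the adjacency matrix of $\Gamma(X,x_0)$. Its rank over $\mathbb F_2$ is at most $\rho-1$, because a minor that is nonzero mod $2$ is nonzero; and it is even, because $B$ is alternating over $\mathbb F_2$. So it is at most $2\lfloor(\rho-1)/2\rfloor$. The $\binom N2$ sums $b_x+b_y$ are nonzero vectors of the row space over $\mathbb F_2$. Compare numbers.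

- If $\rho$ is odd, let $Q=2^{(\rho-1)/2}\ge4$. Then $N\ge\nu(\rho)=2Q-1$, and there are at most $Q^2-1$ nonzero vectors. We have $\binom N2-(Q^2-1)\ge(2Q-1)(Q-1)-(Q^2-1)=(Q-1)(Q-2)>0$.
- If $\rho$ is even, let $q=2^{(\rho-2)/2}\ge4$. Then $N\ge\nu(\rho)=\frac52q-1$, and there are at most $q^2-1$ nonzero vectors. We have $2\binom N2-2(q^2-1)\ge(\frac52q-1)(\frac52q-2)-2q^2+2=\frac{17}4q^2-\frac{15}2q+4>0$, since $\frac{17}4q^2\ge17q$.

So two different pairs have the same sum. They are disjoint, since a common element would force two equal rows. We obtain distinct $x,y,z,w\in X$ with $b_x+b_y+b_z+b_w=0$ over $\mathbb F_2$, that is,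
$$(x,u)(y,u)(z,u)(w,u)=1\quad\text{for all }u\in X. \tag{6}$$

**Step 2. The possible sign patterns on the four elements.** Lemma 7 also wants all mutual inner products $+1$, so we examine the graph on $\{x,y,z,w\}$ in which adjacency means inner product $-1$. Taking $u\in\{x,y,z,w\}$ in (6) shows that all degrees are even. So the graph is empty, a $4$-cycle $C_4$, or a triangle plus an isolated vertex. Replacing an even number of the four vectors by their negatives preserves (6). If the graph is $C_4$, switching two opposite vertices changes exactly the four edges to inner product $+1$, and the graph becomes empty. So in the first two cases Lemma 7 is contradicted.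

**Step 3. The triangle.** The remaining case needs another argument. Switch the isolated vertex; this gives $x_1,\dots,x_4\in\pm X$ on distinct lines with all mutual inner products $-1$ and $\prod_i(x_i,u)=-1$ for all $u\in X$. So for each $u\in X$ exactly one of the four signs $(x_i,u)$ differs from the other three. Let $D_i$ be the set of $u\in X$ for which it is the $i$-th, and $n_i=|D_i|$; then $n_1+\dots+n_4=N$. Label $\{1,2,3,4\}=\{i,j,p,l\}$ so that $n_p+n_l\le N/2$.

The vector $e^*=(x_i+x_j)/2$ is good: its norm is $\frac14(1+1-2)=0$, and $x_i\ne-x_j$. It is nonzero on $u$ exactly if $(x_i,u)=(x_j,u)$, so $\operatorname{supp}e^*=D_p\cup D_l$. By (5), $\delta\ge\lceil(N-1)/2\rceil=\lfloor N/2\rfloor\ge n_p+n_l$. So $|\operatorname{supp}e^*|=\delta$, and Lemmas 6 and 8 apply to $e^*$.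

Let $Y^*=X\cap e^{*\perp}=D_i\cup D_j$. For $u\in Y^*$ we have $(x_p,u)=(x_l,u)$, so $u\perp x_p-x_l$. Also $(x_i+x_j,x_p-x_l)=-1-1+1+1=0$. So $Y^*\cup\{e^*\}$ lies in $(x_p-x_l)^\perp$, which is nondegenerate of dimension $\rho-1$, because $x_p-x_l$ has norm $1+1+2=4$. By Lemma 6(iii), the image system for $e^*$ has at most $\nu(\rho-3)$ lines; by Lemma 8 at most one is doubled. Hence
$$n_i+n_j=|Y^*|\le\nu(\rho-3)+1.$$
But $n_i+n_j\ge N/2\ge k+\frac12$, so $n_i+n_j\ge k+1=\nu(\rho-2)+1$. Thus $\nu(\rho-2)\le\nu(\rho-3)$. As $\rho-3\ge2$, this contradicts (N1).

So the assumption fails, and from now on **$|T|\ge2$**.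

## 8. Doubled lines are orthogonal to the support, and $\delta=1$

**Step 4. Orthogonality.** Two or more doubled lines confine $D$ to a small subspace; this step makes that precise. For each line in $T$ the fiber is $\{z+e,z-e\}$. Let $T'$ be the set of midpoints $z$, one of each $\pm$ pair, so $|T'|=|T|$. As in the proof of Lemma 8, $z\perp e$, $(z,z)=1$, and $(z,\zeta)=\pm1$ for $z\ne\zeta$ in $T'$. For $w\in D$ we have $(w,z+e)-(w,z-e)=2(w,e)=\pm2$, so these two signs are opposite and their sum $2(w,z)$ is $0$. Thus
$$T'\perp D,\qquad T'\perp e. \tag{7}$$
For $z\ne\zeta$ in $T'$ and $\varepsilon=\pm1$ with $(z,\varepsilon\zeta)=1$, the vector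
$$g=\tfrac12(z-\varepsilon\zeta)=\tfrac12\big((z+e)-(\varepsilon\zeta+e)\big) \tag{8}$$
is good, since $\varepsilon\zeta+e=\varepsilon(\zeta+\varepsilon e)\in\pm X$ and the two vectors in the last bracket have inner product $1$ and lie on distinct lines. By (7), $g\perp D$ and $g\perp e$.

**Step 5. $T'$ gives a system.** Let $L_T=\langle T'\rangle$, $R_T=L_T\cap L_T^\perp$, $t=\dim L_T/R_T$. We want the images of $T'$ in $L_T/R_T$ to lie on distinct lines. Suppose $z\ne\zeta$ in $T'$ and $z-\varepsilon\zeta\in R_T$ with $\varepsilon=\pm1$. This vector is isotropic, so $2-2\varepsilon(z,\zeta)=0$ and $(z,\varepsilon\zeta)=1$. Then $g$ in (8) is good and orthogonal to $T'$, to $e$ and to $D$, hence to all $z'\pm e$ with $z'\in T'$. So $\operatorname{supp}g\subseteq U$, and $\delta\le|U|=c-|T|$. Hence $N=c+|T|+\delta\le2c\le2k$, a contradiction.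

So $T'$ gives a system of rank $t$ in $L_T/R_T$. Here $t\le\rho-1$, since $L_T\subseteq e^\perp$; so $|T|\le\nu(t)$ by induction. As $|T|\ge2$, and rank $1$ has one element and rank $2$ none, $t\ge3$. Write $L_T=A_0\oplus R_T$ with $A_0$ nondegenerate of dimension $t$ (this $A_0$ is a subspace). By (7), $D\subseteq A_0^\perp$, which is nondegenerate of dimension $\rho-t$. By Lemma 5,
$$N=c+|T|+\delta,\qquad c\le k,\quad |T|\le\min(c,\nu(t)),\quad \delta\le\nu(\rho-t),\quad t\ge3. \tag{9}$$

**Step 6. Excluding $\delta\ge2$.** The aim is $\delta=1$. Suppose $\delta\ge2$. Since $\nu(1)=\nu(2)=1$, (9) gives $\rho-t\ge3$. So $3\le t\le\rho-3$ and $\rho\ge6$. For large $\rho$ the numbers alone decide.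

*$\rho\ge9$.* By (9) and (N3), $N\le k+\nu(t)+\nu(\rho-t)\le k+\nu(\rho-2)=2k$, a contradiction.

*$\rho=7$.* Here $k=7$ and $\{t,\rho-t\}=\{3,4\}$. So $N\le7+3+4=14<15=2k+1$, a contradiction.

For $\rho=6$ and $\rho=8$ the numbers just fail to decide: the bounds in (9) allow $N=4+3+3=10\geq 9$ and $N=9+7+3=19$. We use the geometry.

*$\rho=6$.* Here $k=4$, $N\ge9$, and $t=3$. A system of rank $3$ has exactly three elements, so $|T'|=3$. Three vectors span $L_T$, whose quotient has dimension $3$, so $R_T=0$ and $L_T=A_0$. Also $\delta\le\nu(3)=3$ and $3=|T|\le c\le4$. Choose signs so that $T'=\{a,b,d\}$ has mutual inner products $-1$. By (8) with $\varepsilon=-1$, $g=(a+b)/2$ is good and orthogonal to $D$ and $e$. It is orthogonal to $a$ and $b$, while $(g,d)=-1$. So $\operatorname{supp}g$ consists of the two lines of $d\pm e$ and possibly elements of $U$, and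
$$\delta\le|\operatorname{supp}g|\le2+|U|=2+(c-3)=c-1.$$

If $c=3$, then $\delta\le2$ and $N\le3+3+2=8$, a contradiction.

Let $c=4$. Then $U=\{u\}$. The image system of Lemma 6 has $4$ elements and rank at most $\rho-2=4$. Ranks $1,2,3$ do not allow $4$ elements, so its rank is $4$, and all its triples are odd. The images of $a,b,d$ are those of $a+e$, $b+e$, $d+e$, and $(u,a)=(u,a+e)=\pm1$, and so on. Switch $u$ so that $(u,a)=-1$. The triple of $u,a,b$ is odd and $(a,b)=-1$, so $(u,b)=-1$; likewise $(u,d)=-1$. Let $\mathcal B=A_0^\perp$, nondegenerate of dimension $3$; it contains $e$ and $D$. The vector $a+b+d\in A_0$ has inner product $1-1-1=-1$ with each of $a,b,d$, so it is the $A_0$-component of $u$; its norm is $3-6=-3$. So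
$$u=a+b+d+h,\qquad h\in\mathcal B,\quad (h,h)=4,\quad (h,e)=(u,e)=0.$$
The plane $\mathcal B\cap h^\perp$ is nondegenerate and contains the isotropic vector $e$. So it contains an isotropic $f$ with $(e,f)=1$: take $v$ in the plane with $(e,v)=1$ and $f=v-\frac12(v,v)e$. Hence $\mathcal B=\langle h,e,f\rangle$. Let $w\in\pm D$ with $(w,e)=1$. Then $w=f+\beta h+\gamma e$. Since $w\perp A_0$, $\pm1=(w,u)=(w,h)=4\beta$; and $1=(w,w)=2\gamma+4\beta^2$. So $\beta=\pm\frac14$ and $\gamma=\frac38$. The two possible vectors have inner product $\frac38+\frac38-\frac14=\frac12\ne\pm1$, so they do not both lie in $\pm D$. Hence $\delta\le1$, a contradiction.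

*$\rho=8$.* Here $k=9$, $N\ge19$, and $c\le9$ gives $|T|+\delta\ge10$. By (9), $t=4$ would give $|T|+\delta\le4+4=8$; for $t=3$ and $t=5$ the bound is $3+7$ and $7+3$. So equality holds everywhere: $c=9$ and $(|T|,\delta)=(7,3)$ or $(3,7)$. The image system in $L/R$ has $9$ elements and rank at most $6$. Since $\nu(5)=7<9$, its rank is $6$, and it is extremal; by (4), $6+2\dim R\le8$, so $R=\langle e\rangle$. By the induction hypothesis (Theorem 3 for rank $6$) there is an isotropic $\bar e\in L/R$ that is orthogonal to all its elements but one line $\pm\bar f$, while the other $8$ lines form $4$ pairs $\bar p+\bar e$, $\bar p-\bar e$.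

For such a pair let $P,Q\in\pm Y$ lie over $\bar p+\bar e$ and $\bar p-\bar e$. They are on distinct lines, and $(P,Q)=(\bar p,\bar p)=1$. So $g=(P-Q)/2$ is good, and it lies over $\bar e$. For $y\in Y$ the value $(g,y)$ is the inner product of $\bar e$ with the image of $y$. So on $Y$ the vector $g$ is nonzero only over $\pm\bar f$, on at most $2$ elements.

Suppose first that both lines of some pair are in $T$. Then we may choose $P=P'+e$ and $Q=Q'+e$ with $P',Q'\in\pm T'$. Now $g=(P'-Q')/2$ is orthogonal to $D$ by (7). So $\delta\le|\operatorname{supp}g|\le2$, a contradiction. If $|T|=7$, only $|U|=c-|T|=2$ lines are not in $T$, so at least two of the four pairs have both lines in $T$. Hence $(|T|,\delta)=(7,3)$ is impossible.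

So $|T|=3$ and $\delta=7$. At most one line of $T$ is $\pm\bar f$, so some pair has a line in $T$. Replacing $\bar e$ by $-\bar e$ if necessary, assume that it is the line of $\bar p+\bar e$. Its fiber is $\{P'+e,P'-e\}$ with $P'\in\pm T'$. Fix $Q$ and use both choices of $P$: we get two good vectors $g=\frac12(P'+e-Q)$ and $g-e=\frac12(P'-e-Q)$, each with at most $2$ support elements in $Y$. For $w\in D$ the values $(g,w)$ and $(g-e,w)$ lie in $\{0,\pm1\}$ and differ by $(e,w)=\pm1$, so exactly one of them is $0$. Hence the two supports have total size at most $7+2+2=11$. But each has size at least $\delta=7$, a contradiction.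

All cases are excluded, so **$\delta=1$**.

## 9. The structure of an extremal system

This completes the induction. By (9) with $\delta=1$, $N=c+|T|+1\le2k+1$. Since $N\ge2k+1$, we get $N=2k+1=\nu(\rho)$ and $c=|T|=k$. So $U=\emptyset$. Let $D$ be the line of $w\in\pm X$, with sign chosen so that $(w,e)=1$. Then
$$\pm X=\pm\big(\{w\}\cup\{z+e,z-e:z\in T'\}\big).$$
The plane $\langle e,w\rangle$ is nondegenerate, its Gram matrix $\begin{bmatrix}0&1\\1&1\end{bmatrix}$ having determinant $-1$. By (7), $L_T\subseteq\langle e,w\rangle^\perp$, which has dimension $\rho-2$. Since $\nu(\rho-2)=k=|T|\le\nu(t)$ and $\rho-2\ge3$, (N1) gives $t\ge\rho-2$. Hence $t=\rho-2$, $R_T=0$ and $L_T=\langle e,w\rangle^\perp$. So $T'$ is a system of rank $\rho-2$ with $\nu(\rho-2)$ elements spanning $\langle e,w\rangle^\perp$. This proves Theorem 3. $\blacksquare$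

**The value of $m(r)$.** A reduced graph of rank $r\ge2$ comes from a system of rank $r+1$ with one more element (Lemma 3). So $m(r)\le\nu(r+1)-1=n(r)$ by Theorem 3, and with (3), $m(r)=n(r)$.

**Proof of Theorem 2.** The matrices of Theorem 2 are the Gram matrices of systems of rank $\rho$, so the bound is Theorem 3. It is attained, because $m(\rho-1)=n(\rho-1)$ and Lemma 3 turns an extremal graph into a system with $\nu(\rho)$ elements. Uniqueness for $\rho=3,4$ was noted in Section 4. For $\rho\ge5$, Theorem 3 shows that up to equivalence the Gram matrix is
$$\begin{bmatrix}M'&M'&\mathbf1\\M'&M'&-\mathbf1\\\mathbf1&-\mathbf1&1\end{bmatrix}\qquad(\text{order of elements: } z+e,\ z-e,\ w), \tag{10}$$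
with $M'$ the Gram matrix of $T'$, extremal of rank $\rho-2$. Indeed $(z\pm e,\zeta\pm e)=(z,\zeta)$ for all choices of signs, and $(w,z\pm e)=\pm1$, since $z,\zeta\perp e,w$. By induction $M'$ is unique up to permutation and switching. A permutation of $M'$ induces one of (10). Replacing $z$ by $-z$ replaces $z\pm e$ by $-z\pm e=-(z\mp e)$, so switching $M'$ only permutes and switches (10). Hence (10) is unique up to equivalence. $\blacksquare$

## 10. Two kinds of base points, two constructions

For $r=2,3$ the list in Theorem 1 is $K_2$, $K_3$, which is Lemma 1. Let $r\ge4$, $\rho=r+1\ge5$, and let $G$ be extremal of rank $r$. Then $G=\Gamma(X,x_0)$ with $|X|=\nu(\rho)$; take $e,w,T'$ as in Theorem 3. The base point $x_0$ is on a line of some $z_0\pm e$ or on the line of $w$. Its sign does not affect $\Gamma(X,x_0)$. We show that the first kind of base point gives Construction (a) and the second gives $B_r$.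

**Step 7. Base point $z_0+e$ or $z_0-e$ with $z_0\in T'$.** Replacing $(e,w)$ by $(-e,-w)$ if necessary, which keeps all properties in Theorem 3, assume $x_0=z_0+e$. Switch $T'$ so that $(z,z_0)=1$ for all $z\in T'$. Then $x_0$ has inner product $(z_0,z)=1$ with all $z\pm e$, and $(e,w)=1$ with $w$. So adjacency in $G$ means inner product $-1$ among the vectors $z\pm e$ and $w$ as they stand. Let $H=\Gamma(T',z_0)$, with adjacency matrix $A$. By Lemma 3 it is reduced of rank $r-2$ with $\nu(\rho-2)-1=n(r-2)$ vertices, so it is extremal. Order the vertices of $G$ as $z+e$ ($z\ne z_0$); $z-e$ ($z\ne z_0$); $w$; $z_0-e$. Since $(z\pm e,\zeta\pm e)=(z,\zeta)$ for all choices of signs, the first four blocks are all $A$. Since $(w,z\pm e)=\pm1$, the vertex $w$ is joined to all $z-e$, including $z_0-e$, and to no $z+e$. Since $(z_0-e,z\pm e)=1$, the vertex $z_0-e$ has no other neighbor than $w$. This is exactly the matrix of $H^a$.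

**Step 8. Base point $w$.** The vectors with inner product $1$ with $w$ are $z+e$ and $-z+e$ ($z\in T'$). We have $(z+e,\zeta+e)=(-z+e,-\zeta+e)=(z,\zeta)$ and $(z+e,-\zeta+e)=-(z,\zeta)$. So with the matrix $A_0=(J-M')/2$, $G$ has adjacency matrix
$$\begin{bmatrix}A_0&J-A_0\\J-A_0&A_0\end{bmatrix}, \tag{11}$$
as in (2). Switching $z$ in $T'$ only interchanges $z+e$ and $-z+e$. By Theorem 2, $T'$ is unique up to equivalence. So for given $r$ the graph $G$ of this kind is unique up to isomorphism, and we may choose $T'$ conveniently.

**Step 9. The graph of Step 8 is $B_r$.** We argue by induction on $r\ge4$.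

If $r=5$, then $T'$ has rank $4$, and we may take $M'=2I-J$ of order $4$, so $A_0=J-I$ and $J-A_0=I$. By (11), $G$ consists of two copies of $K_4$ joined by a perfect matching. By Section 3 this is the complement of the cube, $B_5$.

If $r\ne5$, we first find $z_0\in T'$ with $\Gamma(T',z_0)\cong B_{r-2}$. For $r=4$, $T'$ has rank $3$ and $\Gamma(T',z_0)=K_2=B_2$ for every $z_0$. For $r\ge6$, $T'$ is extremal of rank $r-1\ge5$; apply Theorem 3 to $T'$ and let $z_0$ be the element on the line that plays the role of $w$ in $T'$. Then $\Gamma(T',z_0)$ is a graph of the kind in Step 8 for rank $r-2\ge4$, so it is $B_{r-2}$ by induction.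

Now switch so that $(z,z_0)=1$ for all $z\in T'$. Then $A_0=A\oplus0$ with $A$ the adjacency matrix of $B_{r-2}$ and the last index $z_0$. In (11), the first-copy vertex $z_0$ is adjacent exactly to all vertices of the second copy, and the second-copy vertex $z_0$ exactly to all vertices of the first copy. Order the vertices as first copy without $z_0$, second copy without $z_0$, second-copy $z_0$, first-copy $z_0$: this gives exactly the matrix of Construction (b) for $B_{r-2}$. So $G\cong(B_{r-2})^b=B_r$.

**Step 10. The list.** Conversely, by Lemma 2 and Section 3, $B_r$ is reduced of rank $r$ on $n(r)$ vertices, and so is $H^a$ for every extremal $H$ of rank $r-2$, since $n(r)=2n(r-2)+2$. Therefore the extremal graphs of rank $r\ge4$ are exactly $B_r$ and the graphs $H^a$ with $H$ extremal of rank $r-2$. By induction they are exactly the graphs $B_s^{\,a^{(r-s)/2}}$ with $2\le s\le r$ and $s\equiv r\pmod2$. For $r=4$ these are the prism $B_4=K_2^b$ and the extension $K_2^a$ of $P_5$ from Section 1.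

**Remark.** By Lemma 2 the matrix in (b) defines a reduced graph of rank $r+2$ for every reduced $G$ of rank $r$. Applied to $K_3$ it gives two triangles joined by a matching, with a vertex $s$ joined to the first triangle, a vertex $t$ joined to the second, and the edge $st$: two copies of $K_4$ joined by a perfect matching, the complement of the cube. So the extremal graphs of rank $r$ are exactly those obtained from $K_2$ (if $r$ is even) or $K_3$ (if $r$ is odd) by applying this unrestricted (b) $i$ times and then (a) $j$ times, with $i+j=\lfloor r/2\rfloor-1$.

## 11. Recovering $H$ from $H^a$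

It remains to show that the graphs in the list are pairwise non-isomorphic. Let $H$ be extremal of rank $r-2\geq 2$ with $n$ vertices. In $H^a$ a vertex of the first copy has degree $2\deg_H\ge2$, one of the second copy has degree $2\deg_H+1\ge3$, and the last two vertices have degrees $n+1\ge3$ and $1$. So $H^a$ has a unique vertex of degree $1$. Delete it, its neighbor, and all neighbors of that neighbor, which are the vertices of the second copy. What remains is the first copy, that is, $H$. Hence $H^a$ determines $H$ up to isomorphism.

For $r\ge4$, $B_r$ is regular of degree $n(r)/2\ge3$, so it has no vertex of degree $1$ and is not of the form $H^a$. Thus the number $\varepsilon(r)$ of extremal graphs of rank $r$, up to isomorphism, satisfies $\varepsilon(r)=\varepsilon(r-2)+1$ for $r\ge4$, with $\varepsilon(2)=\varepsilon(3)=1$. So $\varepsilon(r)=\lfloor r/2\rfloor$. This is also the number of $s$ with $2\le s\le r$ and $s\equiv r\pmod2$, so the listed graphs are pairwise non-isomorphic. This proves Theorem 1. Every $B_s$ arises from $K_2$, $K_3$ or the complement of the cube by allowed uses of (b), so the Conjecture is true.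 $\blacksquare$
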